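# The smallest of $k$ covering families whose joint unions never fill the ground set

## 1. Covering families, joint unions, and the families $E_Y$

Throughout, $n\ge 1$ and $k\ge 2$ are integers and $X=\{1,\dots,n\}$. We write $[N]=\{1,\dots,N\}$ (so $[0]=\emptyset$) and $[a,b]=\{a,a+1,\dots,b\}$. A *family* on a finite set is a set of subsets of it.

**Covering.** A family $\mathcal F$ on $X$ is *covering* if $\bigcup_{F\in\mathcal F}F=X$. Example: $\{\{1,2\},\{3\}\}$ is covering on $\{1,2,3\}$; $\{\{1\},\{1,2\}\}$ is not.

**Non-covering together.** Families $\mathcal F_1,\dots,\mathcal F_k$ on a common ground set are *non-covering together* if no union $F_1\cup\dots\cup F_k$ with $F_i\in\mathcal F_i$ is the whole ground set. On $X$ this says that every such union has at most $n-1$ elements. Example: on $[6]$ let $\mathcal F_1=\mathcal F_2=\{F:|F|\le 2\}$ and $\mathcal F_3=\{F:|F|\le 1\}$. A union has at most $2+2+1=5$ elements, so these are non-covering together, although each is covering.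

**The families $E(n,k,1,s)$.** For an integer $s\ge0$ with $1+ks\le n$, let $E(n,k,1,s)$ be the set of all families $\{F\subset X:|F\cap Y|\le s\}$ with $Y\subset X$, $|Y|=1+ks$, and let $e(n,k,1,s)$ be their common cardinality. We need only $s=1$ and write
$$E_Y=\{F\subset X:|F\cap Y|\le 1\},\qquad |Y|=k+1 .$$
A member of $E_Y$ is determined by its trace on $Y$ (empty, or one of $k+1$ singletons) and an arbitrary subset of $X\setminus Y$. Hence for $n\ge k+1$
$$e(n,k,1,1)=(k+2)\,2^{n-k-1}.$$
Example: $k=3$, $n=5$, $Y=\{1,2,3,4\}$. There are $5$ traces on $Y$, and the element $5$ is free, so $|E_Y|=10$. Any $k$ members of $E_Y$ together contain at most $k$ of the $k+1$ elements of $Y$, so $k$ copies of $E_Y$ are non-covering together; and $E_Y$ is covering, since it contains all singletons.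

**Density.** For a family $\mathcal G$ on a ground set of size $N$, put $\mu(\mathcal G)=|\mathcal G|/2^N$. Put also
$$\beta_k=\frac{k+2}{2^{k+1}},\qquad\text{so that } e(n,k,1,1)=\beta_k2^n .$$
Example: $\beta_2=\frac12$, $\beta_3=\frac5{16}$, and $\mu(E_Y)=\beta_k$.

**Down-set.** A family is a *down-set* if it contains every subset of each of its members. The *down-closure* of $\mathcal F$ is the family of all subsets of members of $\mathcal F$. Example: the down-closure of $\{\{1,2\},\{3\}\}$ is $\{\emptyset,\{1\},\{2\},\{3\},\{1,2\}\}$. A covering down-set contains every singleton.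

**Stable.** A down-set $\mathcal G$ on $[N]$ is *stable* if whenever $F\in\mathcal G$, $i<j$, $i\in F$, $j\notin F$, also $(F\setminus\{i\})\cup\{j\}\in\mathcal G$: elements may be moved to the right. Example: $E_{[k+1]}$ is stable, since moving an element to the right never increases $|F\cap[k+1]|$. Non-example ($n=5$, $k=3$): $E_{\{2,3,4,5\}}$ contains $\{1,2\}$, but moving $1$ to $3$ gives $\{2,3\}$, which is not a member.

Stability allows simultaneous moves. If $\mathcal G$ is stable, $\{a_1<\dots<a_r\}\in\mathcal G$, $b_1<\dots<b_r\le N$ and $a_s\le b_s$ for all $s$, then $\{b_1,\dots,b_r\}\in\mathcal G$. Move $a_r$ to $b_r$ first, then $a_{r-1}$ to $b_{r-1}$, and so on. When we move $a_s$, the other elements present are $a_1,\dots,a_{s-1}<a_s\le b_s$ and $b_{s+1},\dots,b_r>b_s$, so the place $b_s$ is free (or $a_s=b_s$ and nothing happens).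

**Links.** For a family $\mathcal G$ on $[N]$ and $e\in[N]$ let
$$\mathcal G(e)=\{F\setminus\{e\}:e\in F\in\mathcal G\},\qquad \mathcal G(\bar e)=\{F\in\mathcal G:e\notin F\},$$
both regarded as families on $[N]\setminus\{e\}$, which we identify with $[N-1]$ by the order-preserving relabelling. If $\mathcal G$ is stable, then both are stable, $\mathcal G(e)\subset\mathcal G(\bar e)$ because $\mathcal G$ is a down-set, and
$$\mu(\mathcal G)=\tfrac12\big(\mu(\mathcal G(e))+\mu(\mathcal G(\bar e))\big).$$
Example: $\mathcal G=E_{[4]}$ on $[5]$. Then $\mathcal G(1)=\{\emptyset,\{5\}\}$ has density $\frac2{16}=\frac18$, and $\mathcal G(\bar1)$, the subsets of $[2,5]$ with at most one element in $\{2,3,4\}$, has density $\frac8{16}=\frac12$. Their average is $\frac5{16}=\beta_3$.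

## 2. How large can the smallest family be?

Suppose $k$ covering families are non-covering together. Can all of them be large at the same time? Taking $k$ equal copies of $E_Y$ shows that all can have size $e(n,k,1,1)$. For a single family there is a result of Brace and Daykin: if $\mathcal F$ is covering, the union of any $k$ members of $\mathcal F$ has cardinality at most $n-1$, and $|\mathcal F|$ is maximal, then $\mathcal F\in E(n,k,1,1)$. For $k$ different families, the paper "Sets Of Finite Sets Satisfying Union Conditions" (http://www.renyi.hu/~pfrankl/1982-1.pdf) is the source of the following conjecture. Let $k\ge3$, $n\ge k+1$, and suppose that the union of any $k$ sets, one from each $\mathcal F_i$, has cardinality at most $n-1$. If each $\mathcal F_i$ is covering, then $\min_i|\mathcal F_i|\le e(n,k,1,1)$. The task is to prove or disprove it. It is true, and equality can be described.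

**Theorem 1.** *Let $k\ge3$, $n\ge k+1$, and let $\mathcal F_1,\dots,\mathcal F_k$ be covering families of subsets of $X$ such that $F_1\cup\dots\cup F_k\ne X$ whenever $F_i\in\mathcal F_i$. Then $\min_i|\mathcal F_i|\le e(n,k,1,1)=(k+2)2^{n-k-1}$. If $|\mathcal F_i|\ge e(n,k,1,1)$ for all $i$, then $\mathcal F_1=\dots=\mathcal F_k\in E(n,k,1,1)$.*

Since $k$ equal copies of $E_Y$ satisfy the hypotheses, the bound is sharp and the systems attaining it are exactly $\mathcal F_1=\dots=\mathcal F_k\in E(n,k,1,1)$. The case of equal families gives the Brace–Daykin statement for $k\ge3$, which is not used in the proof.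

Three remarks on the hypotheses.

- *Covering matters.* The families $\mathcal F_i=\{F:1\notin F\}$ are non-covering together and have density $\frac12$, which exceeds $\beta_k$ for $k\ge3$ (since $\beta_3=\frac5{16}$ and $\beta_{k+1}/\beta_k=\frac{k+3}{2(k+2)}<1$).
- *Only the minimum can be bounded.* In the example on $[6]$ with $k=3$ in Section 1 the sizes are $22,22,7$, while $e(6,3,1,1)=20$.
- *For $k=2$ uniqueness fails.* On $[5]$ take $\mathcal F_1=\mathcal F_2=\{F:|F|\le2\}$. Two members have union of size at most $4$, and $|\mathcal F_i|=1+5+10=16=e(5,2,1,1)$. But every $E_Y$ with $|Y|=3$ contains a $3$-set (two elements outside $Y$ and one in $Y$), so $\mathcal F_i$ is not of this form.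

## 3. The cases $k=2$, $n=k+1$, and $k=3,\ n=5$ by hand

We may replace each $\mathcal F_i$ by its down-closure. It stays covering, its size does not decrease, and if subsets $F_i'\subset F_i\in\mathcal F_i$ had union $X$, so would the $F_i$. So in this section all families are down-sets containing $\emptyset$ and all singletons.

**$k=2$.** No $F\in\mathcal F_1$ has its complement in $\mathcal F_2$, so $|\mathcal F_1|+|\mathcal F_2|\le 2^n$ and the minimum is at most $2^{n-1}=e(n,2,1,1)$.

**$n=k+1$.** If some $\mathcal F_i$ contained a $2$-set, this set and $k-1$ singletons from the other families would cover all $k+1$ elements. So every $\mathcal F_i$ is $\{\emptyset\}$ together with the singletons, of size $k+2=e(k+1,k,1,1)$.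

**$k=3$, $n=5$, where $e=10$.** A $3$-set together with two singletons would cover, so each $\mathcal F_i$ consists of $\emptyset$, five singletons, and the edges of a graph $\Gamma_i$ on five vertices. Two disjoint edges from different graphs together with a singleton from the third family would cover, so edges from different graphs always meet. We claim that some $\Gamma_i$ has at most $4$ edges. Suppose $\Gamma_1$ has at least $5$. A graph without two disjoint edges is, up to isolated vertices, a star or a triangle, so on five vertices it has at most $4$ edges. Hence $\Gamma_1$ has disjoint edges $ab$ and $cd$. Every edge of $\Gamma_2$ meets both, so it is one of $ac,ad,bc,bd$, and $\Gamma_2$ has at most $4$ edges.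

## 4. Down-closures and shifts: reduction to stable families

The aim of this section is to replace arbitrary families by stable ones without losing size or any hypothesis.

**Shift.** Let $\mathcal F$ be a family on $X$ and $i<j$. For $A\subset X\setminus\{i,j\}$ and $T\subset\{i,j\}$ put $F_T(A)=1$ if $A\cup T\in\mathcal F$ and $F_T(A)=0$ otherwise; we write $F_i,F_j,F_{ij}$ for $T=\{i\},\{j\},\{i,j\}$. The shift $S_{ij}(\mathcal F)$ is the family that keeps $F_\emptyset$ and $F_{ij}$, replaces $F_i$ by $F_i\wedge F_j$ and replaces $F_j$ by $F_i\vee F_j$. In words: if $A\cup\{i\}$ is in $\mathcal F$ and $A\cup\{j\}$ is not, the first is replaced by the second. Example: $S_{12}$ turns $\{\emptyset,\{1\},\{2\},\{3\},\{1,3\}\}$ into $\{\emptyset,\{1\},\{2\},\{3\},\{2,3\}\}$.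

**Lemma 2.** *$S_{ij}$ preserves cardinality, maps down-sets to down-sets, and keeps all singletons of a family that contains every singleton. If $\mathcal F_1,\dots,\mathcal F_k$ are non-covering together, so are $S_{ij}(\mathcal F_1),\dots,S_{ij}(\mathcal F_k)$.*

*Proof.* **Size, down-sets, singletons.** For each $A$ the sum $F_i(A)+F_j(A)$ is unchanged, so the size is preserved. A family is a down-set exactly when each $F_T$ is decreasing in $A$ and $F_{ij}\le F_i,F_j\le F_\emptyset$. The functions $F_i\wedge F_j$ and $F_i\vee F_j$ are decreasing if $F_i,F_j$ are, and $F_{ij}\le F_i\wedge F_j\le F_i\vee F_j\le F_\emptyset$. If all singletons are present, then $F_i(\emptyset)=F_j(\emptyset)=1$ stays so, and the other singletons are recorded in $F_\emptyset$, which is kept.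

**Non-covering.** Suppose $G_l\in S_{ij}(\mathcal F_l)$ and $\bigcup_lG_l=X$. We build a cover from the original families. Let $B=\{l:G_l\notin\mathcal F_l\}$. For $l\in B$ the set $G_l$ is new, so $j\in G_l$, $i\notin G_l$, and $G_l':=(G_l\setminus\{j\})\cup\{i\}\in\mathcal F_l$. If $B=\emptyset$ we already have a contradiction. Otherwise some $G_m$ contains $i$; then $m\notin B$ and $G_m\in\mathcal F_m$.

- If $j\in G_m$, replace $G_l$ by $G_l'$ for $l\in B$. Both $i$ and $j$ are covered by $G_m$, and the other elements are covered as before.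
- If $j\notin G_m$, then $G_m$ contains $i$ but not $j$ and lies in $S_{ij}(\mathcal F_m)$, so $F_i\wedge F_j=1$ at $A=G_m\setminus\{i\}$ for the family $\mathcal F_m$. Hence $(G_m\setminus\{i\})\cup\{j\}\in\mathcal F_m$. Replace $G_m$ by this set and $G_l$ by $G_l'$ for $l\in B$. Then $j$ is covered by the former, $i$ by any $G_l'$ with $l\in B$ (and $B\ne\emptyset$), and the other elements are covered as before.

In both cases members of the $\mathcal F_l$ cover $X$, a contradiction. $\square$

Now start from down-sets containing all singletons and apply shifts $S_{ij}$, $i<j$, to all families simultaneously as long as some family changes. Each effective shift increases the bounded integer $\sum_l\sum_{F\in\mathcal F_l}\sum_{x\in F}x$, so the process ends. At the end $F_i\le F_j$ for every $i<j$ and every family, which is stability. So it will suffice, for the bound, to prove the following; uniqueness needs the shifts to be undone, in Section 9.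

**Proposition 3.** *Let $k\ge2$, and let $\mathcal F_1,\dots,\mathcal F_k$ on $[n]$ be stable, contain all singletons, and be non-covering together. Then $\min_i\mu(\mathcal F_i)\le\beta_k$. If $k\ge3$ and $\mu(\mathcal F_i)\ge\beta_k$ for all $i$, then $\mathcal F_i=\mathcal E:=\{F:|F\cap[k+1]|\le1\}$ for all $i$.*

Here $n\ge k+1$ holds automatically, since otherwise singletons would cover $[n]$.

## 5. From covers to prefix counts: the condition $H_t$

For stable families, "no cover" has a much stronger form, which counts elements in initial segments.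

**Condition $H_t$.** Families $\mathcal G_1,\dots,\mathcal G_m$ on $[N]$ satisfy $H_t$ if for all $F_i\in\mathcal G_i$ there is an integer $0\le x\le N$ with
$$\sum_{i=1}^m|F_i\cap[x]|\le x-t .$$
Such an $x$ satisfies $x\ge t$. Example: three copies of $\{\emptyset,\{1\},\{2\},\{3\},\{4\}\}$ on $[4]$ satisfy $H_1$, because at $x=4$ the sum is at most $3$. They do not satisfy $H_2$: for $\{1\},\{2\},\{3\}$ the sums at $x=0,1,2,3,4$ are $0,1,2,3,3$, never at most $x-2$.

**Lemma 4.** *Stable families that are non-covering together satisfy $H_1$.*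

*Proof.* Suppose $H_1$ fails for $F_i\in\mathcal G_i$, that is, $\sum_i|F_i\cap[x]|\ge x$ for all $x\le N$. We move elements to the right until they cover. List all pairs $(i,e)$ with $e\in F_i$ by increasing $e$, ties in any order. At least $x$ pairs have $e\le x$, so the $x$-th pair exists and has $e\le x$, for $x=1,\dots,N$. Let $F_i'$ be the set of $x\le N$ such that the $x$-th pair belongs to $i$. The pairs of $i$ appear in increasing order of $e$, so the $s$-th smallest element of $F_i'$ is the position of the $s$-th smallest element of $F_i$, hence is at least as large. Thus $F_i'$ arises from a subset of $F_i$ by moving elements to the right in order, and $F_i'\in\mathcal G_i$ by stability. But $\bigcup_iF_i'=[N]$, a contradiction. $\square$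

Stability is needed: on $[2]$ the two families $\{\emptyset,\{1\}\}$ are non-covering together, but $\{1\},\{1\}$ has sums $0,2,2$ at $x=0,1,2$, so $H_1$ fails.

The next lemma says how $H_t$ changes when the element $1$ is removed; taking links raises $t$.

**Lemma 5.** *If $\mathcal G_1,\dots,\mathcal G_m$ on $[N]$ satisfy $H_t$ with $t\ge1$ and $I\subset[m]$, then the tuple consisting of $\mathcal G_i(1)$ for $i\in I$ and $\mathcal G_i(\bar1)$ for $i\notin I$ satisfies $H_{t-1+|I|}$ on $[N-1]$.*

*Proof.* A choice of sets $F_i'$ from the tuple comes from sets $F_i\in\mathcal G_i$ with $1\in F_i$ exactly for $i\in I$. Take $x$ with $\sum_i|F_i\cap[x]|\le x-t$; then $x\ge t\ge1$. After relabelling, $|F_i\cap[x]|$ equals $|F_i'\cap[x-1]|$, plus $1$ if $i\in I$. So $\sum_i|F_i'\cap[x-1]|\le x-t-|I|=(x-1)-(t-1+|I|)$. $\square$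

## 6. Induction through a singleton, and where it stops

A natural plan for Proposition 3 is induction on $k$. Take $\{1\}$ from one family. The other $k-1$ families, restricted to sets avoiding $1$, are stable families on $[2,n]$ that contain all singletons and are non-covering together, so one of them has density at most $\beta_{k-1}$. Write $a_i=\mu(\mathcal F_i(1))$ and $b_i=\mu(\mathcal F_i(\bar1))$. Then some $i$ has $b_i\le\beta_{k-1}$. Since $\beta_k=\frac12\beta_{k-1}+\frac12\,2^{-k}$ and $\mu(\mathcal F_i)=\frac12(a_i+b_i)$, we would be done if $a_i\le2^{-k}$ for that index.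

Nothing bounds $a_i$ for an individual index. Take again $k=3$ and $\mathcal F_1=\mathcal F_2=\{F:|F|\le2\}$, $\mathcal F_3=\{F:|F|\le1\}$ on $[6]$. Here $b_1=b_2=\frac{1+5+10}{32}=\frac12=\beta_2$, but $a_1=a_2=\frac{1+5}{32}=\frac3{16}>\frac18$. The induction may hand us the index $1$ or $2$, and those families really do exceed $\beta_3$: their density is $\frac{11}{32}$. Only the third family is small.

What remains usable is the reverse implication. If *all* densities are at least $\beta_k$, then every index with $b_i\le\beta_{k-1}$ has $a_i\ge2^{-k}$: several links are large simultaneously. By Lemma 5 these links satisfy $H_t$ with larger $t$. So the task becomes a joint bound for several families under $H_t$. For three families we bound the product of the densities (Section 7). For more families we use a random walk, and links at $1,2,3,\dots$ in different families, to push $t$ up to $k+1$ (Section 8).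

The passage to links cannot be skipped in the random-walk argument. To contradict $H_1$ for the families themselves, one would look in each $\mathcal F_i$ for a set with $x-k|F\cap[x]|\le0$ for all $x$, since summing over $i$ would give $\sum_i|F_i\cap[x]|\ge x$. But every set that avoids $1$ violates this at $x=1$. Those sets have density $\frac12>\beta_k$, so density at least $\beta_k$ does not force such a set to exist.

## 7. The product of three densities under $H_t$

For a triple of stable families on $[N]$ satisfying $H_t$, $t\ge1$, with densities $\mu_1,\mu_2,\mu_3$, put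
$$r_t=8^t\mu_1\mu_2\mu_3 .$$
Example: let all three families be $\{F:F\cap[t]=\emptyset\}$. They are stable, $H_t$ holds with $x=t$, each density is $2^{-t}$, and $r_t=1$. Let $R_t^{(c)}$ be the supremum of $r_t$ over all $N$ and all such triples in which at least $c$ of the families contain $\{1\}$. Clearly $R_t^{(c)}$ decreases as $c$ grows. The lemma says in particular that for $t\le3$ the example is optimal, and that having $\{1\}$ in a family costs a definite factor.

**Lemma 6.**
$$R_1^{(0)}\le1,\quad R_1^{(1)}\le\tfrac38,\quad R_1^{(2)}\le0.26,\quad R_2^{(0)}\le1,\quad R_2^{(1)}\le\tfrac12,\quad R_t^{(0)}\le2^{t-3}\ (t\ge3),\quad R_3^{(1)}\le0.98 .$$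

*Proof.* We prove all the bounds together by induction on $N$: assuming them for triples on $[N-1]$, we prove them for a triple $\mathcal G_1,\mathcal G_2,\mathcal G_3$ on $[N]$. If a family is empty then $r_t=0$, so let all three be non-empty; each then contains $\emptyset$. For $N=0$ the only possible $x$ is $0$, and $0\le-t$ is false, so no such triple exists. Let $N\ge1$.

**Step 1: a recursion.** *This expresses $r_t$ through triples on $[N-1]$.* Let $J=\{i:\{1\}\in\mathcal G_i\}$, $c=|J|$, $q_i=\mu(\mathcal G_i(\bar1))$, $p_i=\mu(\mathcal G_i(1))$. Since $\mathcal G_i$ is a down-set, $p_i=0$ for $i\notin J$. Expanding $\mu_1\mu_2\mu_3=\prod_i\frac{p_i+q_i}2$ gives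
$$8^t\mu_1\mu_2\mu_3=\sum_{I\subset J}8^{t-1}\prod_{i\in I}p_i\prod_{i\notin I}q_i ,$$
and by Lemma 5 the triple of $\mathcal G_i(1)$, $i\in I$, and $\mathcal G_i(\bar1)$, $i\notin I$, satisfies $H_{t-1+|I|}$. So
$$r_t=\sum_{I\subset J}8^{-|I|}\,r_{t-1+|I|}\big(\mathcal G_i(1)_{i\in I},\ \mathcal G_i(\bar1)_{i\notin I}\big),\tag{1}$$
where for $t=1$ the term $I=\emptyset$ means $q_1q_2q_3$.

Next, *in the triple for $I$ at least $c-|I|$ families contain the singleton of the first element of the ground set.* Let $J\ne\emptyset$. Apply $H_t$ to $\{1\}$ from a family with index in $J$ and $\emptyset,\emptyset$ from the others: the resulting $x$ satisfies $x\ge t\ge1$, so $1\le x-t$ and $N\ge x\ge t+1\ge2$. By stability $\{2\}\in\mathcal G_i$ for $i\in J$, hence for $i\in J\setminus I$ the family $\mathcal G_i(\bar1)$ contains $\{2\}$, the singleton of the first element of $[2,N]$.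

**Step 2: pair inequalities for $t=1$.** *These handle the term $q_1q_2q_3$ in* (1).

(a) $\mu_j+\mu_l\le1$ for $j\ne l$. Otherwise some $F_j\in\mathcal G_j$ has its complement $F_l=[N]\setminus F_j$ in $\mathcal G_l$. With $\emptyset$ from the third family, $\sum|F\cap[x]|=x$ for all $x$, contradicting $H_1$.

(b) If $i\in J$ and $\{i,j,l\}=\{1,2,3\}$, then $q_j+q_l\le1$. Otherwise there are $F_j\in\mathcal G_j$, $F_l\in\mathcal G_l$ partitioning $[2,N]$. With $\{1\}\in\mathcal G_i$ the sum is again $x$ for all $x$, contradicting $H_1$.

**Step 3: $t=1$.** *Here* (1) *involves $r_1,r_2,r_3$ of smaller triples.* By (a), $\mu_j\mu_l\le\frac14$ for each pair; multiplying the three inequalities, $(\mu_1\mu_2\mu_3)^2\le4^{-3}$, so $r_1\le1$ in all cases. For $c\ge1$: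

- $c=1$, say $J=\{1\}$. By (b), $q_1q_2q_3\le q_2q_3\le\frac14$, so $r_1\le\frac14+\frac18R_1^{(0)}\le\frac38$.
- $c=2$, say $J=\{1,2\}$. By (b), $q_2+q_3\le1$ and $q_1+q_3\le1$, so $q_1q_2q_3\le(1-q_3)^2q_3\le\frac4{27}$. The two sets with $|I|=1$ give triples with $H_1$ and at least one first singleton; $I=J$ gives $H_2$. So $r_1\le\frac4{27}+\frac28\cdot\frac38+\frac1{64}<0.2576$.
- $c=3$. All three pairs satisfy $q_j+q_l\le1$, so $q_1q_2q_3\le\frac18$ as in (a). The terms $|I|=1,2,3$ are bounded with $R_1^{(2)},R_2^{(1)},R_3^{(0)}$: $r_1\le\frac18+\frac38(0.26)+\frac3{64}\cdot\frac12+\frac1{512}<0.248$.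

So $R_1^{(1)}\le\frac38$ and $R_1^{(2)}\le0.26$ hold on $[N]$.

**Step 4: $t=2$.** *The term $I$ in* (1) *is now an $r_{1+|I|}$.*

- $c=0$: $r_2\le R_1^{(0)}\le1$.
- $c=1$: $r_2\le R_1^{(1)}+\frac18R_2^{(0)}\le\frac38+\frac18=\frac12$.
- $c=2$: $r_2\le R_1^{(2)}+\frac28R_2^{(1)}+\frac1{64}R_3^{(0)}\le0.26+\frac28\cdot\frac12+\frac1{64}<\frac12$.
- $c=3$: $r_2\le R_1^{(2)}+\frac38R_2^{(1)}+\frac3{64}R_3^{(0)}+\frac1{512}R_4^{(0)}\le0.26+\frac38\cdot\frac12+\frac3{64}+\frac2{512}<0.4983<\frac12$.

**Step 5: $t=3$.** *The term $I$ is an $r_{2+|I|}$.*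

- $c=0$: $r_3\le R_2^{(0)}\le1$.
- $c=1$: $r_3\le R_2^{(1)}+\frac18R_3^{(0)}\le\frac12+\frac18=0.625$.
- $c=2$: $r_3\le R_2^{(1)}+\frac28R_3^{(0)}+\frac1{64}R_4^{(0)}\le\frac12+\frac28+\frac2{64}<0.79$.
- $c=3$: $r_3\le R_2^{(1)}+\frac38R_3^{(0)}+\frac3{64}R_4^{(0)}+\frac1{512}R_5^{(0)}\le\frac12+\frac38+\frac3{64}\cdot2+\frac4{512}=0.9765625<0.98$.

**Step 6: $t\ge4$.** *All terms have index $t-1+|I|\ge3$, so only the last general bound is needed.*
$$r_t\le\sum_{i=0}^3\binom3i8^{-i}\,2^{t-4+i}=2^{t-4}\Big(1+\frac14\Big)^3=2^{t-4}\cdot\frac{125}{64}<2^{t-3}.\qquad\square$$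

## 8. Stable families: the bound $\beta_k$ and the extremal family

We prove Proposition 3 by induction on $k$. For $k=2$, no $F\in\mathcal F_1$ has its complement in $\mathcal F_2$, so $\mu(\mathcal F_1)+\mu(\mathcal F_2)\le1$ and the minimum is at most $\frac12=\beta_2$.

Let $k\ge3$ and assume the bound $\min_i\mu\le\beta_{k'}$ for all $2\le k'<k$. It suffices to prove the second statement for $k$: if all densities exceeded $\beta_k$, it would give $\mathcal F_i=\mathcal E$, whose density is exactly $\beta_k$. So let $\mu_i=\mu(\mathcal F_i)\ge\beta_k$ for all $i$. If all $\mathcal F_i\subset\mathcal E$, then all $\mathcal F_i=\mathcal E$ by density. So assume for contradiction that some $\mathcal F_D\not\subset\mathcal E$. Then $\mathcal F_D$ contains a $2$-subset of $[k+1]$, and by stability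
$$\{k,k+1\}\in\mathcal F_D.\tag{2}$$

**Step 1: many families are sparse away from $[q]$.** *This is the induction through singletons, with $q$ of them instead of one.* For $1\le q\le k-2$ let $c_i^{(q)}$ be the density of $\{F\in\mathcal F_i:F\cap[q]=\emptyset\}$ in $2^{[q+1,n]}$, and let $S_q=\{i:c_i^{(q)}\le\beta_{k-q}\}$. We claim
$$|S_q|\ge q+1.\tag{3}$$
Otherwise we can choose $k-q\ge2$ indices $i\notin S_q$. The corresponding families $\{F\in\mathcal F_i:F\cap[q]=\emptyset\}$ on $[q+1,n]$ are stable and contain all singletons. They are non-covering together, because adding $\{1\},\dots,\{q\}$ from the other $q$ families to a cover of $[q+1,n]$ would give a cover of $[n]$. All their densities exceed $\beta_{k-q}$, contradicting the induction hypothesis for $k'=k-q$.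

**Step 2: such families have a dense link at $q$.** *This turns sparseness away from $[q]$ into a lower bound.* We claim
$$i\in S_q\ \Longrightarrow\ \mu(\mathcal F_i(q))\ge2^{-k}.\tag{4}$$
The members of $\mathcal F_i$ meeting $[q]$ have density in $2^{[n]}$ equal to
$$\mu_i-2^{-q}c_i^{(q)}\ \ge\ \beta_k-2^{-q}\beta_{k-q}=\frac{(k+2)-(k-q+2)}{2^{k+1}}=\frac q{2^{k+1}} .$$
So for some $e\le q$ the members containing $e$ have density at least $2^{-k-1}$. If $e<q$, the map that fixes sets containing both $e$ and $q$ and sends $F$ with $e\in F$, $q\notin F$ to $(F\setminus\{e\})\cup\{q\}$ is injective and stays in $\mathcal F_i$ by stability. So the members containing $q$ also have density at least $2^{-k-1}$ in $2^{[n]}$, which means density at least $2^{-k}$ for $\mathcal F_i(q)$ on $[n]\setminus\{q\}$.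

For orientation: in $\mathcal E$ itself the link at $q$ consists of the sets avoiding $[k+1]\setminus\{q\}$ and has density exactly $2^{-k}$. So (4) has no slack, and the contradiction must use (2).

### 8.1. The case $k=3$

Only $q=1$ occurs. Let $a_i=\mu(\mathcal F_i(1))$ and $b_i=\mu(\mathcal F_i(\bar1))=c_i^{(1)}$. By (4), $a_i\ge\frac18$ for $i\in S_1$. For $i\notin S_1$, $b_i>\beta_2=\frac12$. By (3), $|S_1|\ge2$. By Lemma 4, $\mathcal F_1,\mathcal F_2,\mathcal F_3$ satisfy $H_1$.

**Subcase $|S_1|=2$**, say $S_1=\{2,3\}$. By Lemma 5 the triple $\mathcal F_1(\bar1),\mathcal F_2(1),\mathcal F_3(1)$ satisfies $H_2$. Moreover $\mathcal F_1(\bar1)$ contains $\{2\}$, the singleton of the first element of its ground set. So Lemma 6 gives $b_1a_2a_3\le R_2^{(1)}/64\le\frac1{128}$. But $b_1a_2a_3>\frac12\cdot\frac18\cdot\frac18=\frac1{128}$, a contradiction.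

**Subcase $|S_1|=3$.** By Lemma 5 with $I=\{1,2,3\}$, the families $\mathcal F_i(1)$ on $[2,n]$ satisfy $H_3$, and $r_3=8^3a_1a_2a_3\ge1$. We peel off elements. Observe that if $t\ge2$ and no family of a triple contains the first singleton, then $J=\emptyset$ in (1), so deleting the first element gives a triple satisfying $H_{t-1}$ with $r_{t-1}=r_t$.

If some $\mathcal F_i(1)$ contained $\{2\}$, Lemma 6 would give $r_3\le0.98$. So none does, and all their members avoid $2$. Deleting $2$ gives a triple on $[3,n]$ satisfying $H_2$ with $r_2\ge1$. Since $R_2^{(1)}\le\frac12$, no family contains $\{3\}$, and all members avoid $3$. Deleting $3$ gives $H_1$ on $[4,n]$ with $r_1\ge1$. Since $R_1^{(1)}\le\frac38$, all members avoid $4$ (recall $n\ge4$).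

So $\mathcal F_i(1)$ consists of subsets of $[5,n]$; these have total density $\frac18$ in $2^{[2,n]}$, and $a_i\ge\frac18$, so $\mathcal F_i(1)$ consists of all of them. In particular $\{1\}\cup[5,n]\in\mathcal F_i$ for every $i$. Now take $\{3,4\}\in\mathcal F_D$ from (2), $\{2\}$ from a second family, and $\{1\}\cup[5,n]$ from the third. They cover $[n]$, a contradiction.

### 8.2. The case $k\ge4$: links in $k-1$ families satisfy $H_{k+1}$

**Step 3: choosing one family for $\{k,k+1\}$.** *We want $\{k,k+1\}$ from a family whose removal leaves $S_{k-2}$ large.* We claim there is an index $\Lambda$ with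
$$\{k,k+1\}\in\mathcal F_\Lambda\quad\text{and}\quad|S_{k-2}\setminus\{\Lambda\}|\ge k-1.\tag{5}$$

- If $S_{k-2}=[k]$, take $\Lambda=D$ and use (2).
- Otherwise take any $\Lambda\notin S_{k-2}$. Then $|S_{k-2}\setminus\{\Lambda\}|=|S_{k-2}|\ge k-1$ by (3). Also $c_\Lambda^{(k-2)}>\beta_2=\frac12$. The subsets of $[k-1,n]$ with at most one element in $\{k-1,k,k+1\}$ have density exactly $\frac{1+3}8=\frac12$, so some $F\in\mathcal F_\Lambda$ with $F\subset[k-1,n]$ has at least two elements in $\{k-1,k,k+1\}$. As $\mathcal F_\Lambda$ is a stable down-set, $\{k,k+1\}\in\mathcal F_\Lambda$.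

**Step 4: assigning link positions to the other families.** *The positions should be as far to the left as (3) allows.* By (3), $|S_q\setminus\{\Lambda\}|\ge q$ for $1\le q\le k-3$, so we can choose greedily distinct $l_1,\dots,l_{k-3}\ne\Lambda$ with $l_q\in S_q$: when choosing $l_q$, only $q-1$ indices are used up. By (5) at least $(k-1)-(k-3)=2$ unused indices remain in $S_{k-2}\setminus\{\Lambda\}$; call two of them $l_{k-2},l_{k-1}$. Put $q(j)=j$ for $j\le k-2$ and $q(k-1)=k-2$, and let
$$\mathcal G_j=\mathcal F_{l_j}(q(j)),\qquad 1\le j\le k-1,$$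
a stable family on $[n]\setminus\{q(j)\}\cong[n-1]$. By (4), $\mu(\mathcal G_j)\ge2^{-k}$.

**Step 5: $\mathcal G_1,\dots,\mathcal G_{k-1}$ satisfy $H_{k+1}$.** *All the forced elements are placed so early that the $x$ in $H_1$ is pushed beyond $k+1$.* Let $F_j'\in\mathcal G_j$ come from $F_j\in\mathcal F_{l_j}$ with $q(j)\in F_j$. The indices $l_1,\dots,l_{k-1},\Lambda$ are all $k$ indices, so Lemma 4, applied to the sets $F_j$ and $\{k,k+1\}\in\mathcal F_\Lambda$, gives $x\le n$ with
$$\sum_{j=1}^{k-1}|F_j\cap[x]|+|\{k,k+1\}\cap[x]|\le x-1.\tag{6}$$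
If $x\le k-3$, the left side is at least $x$, because $q(1),\dots,q(x)\le x$. If $x\ge k-2$, all $q(j)\le x$, so the sum over $j$ is at least $k-1$, and the left side is at least $k-1,\ k-1,\ k,\ k+1$ for $x=k-2,\ k-1,\ k,\ k+1$. In each of these cases it is at least $x$, contradicting (6). So $x\ge k+2$. Then $q(j)\le x$ for all $j$, so after relabelling $|F_j\cap[x]|=1+|F_j'\cap[x-1]|$, and (6) becomes
$$\sum_j|F_j'\cap[x-1]|\le x-1-(k-1)-2=(x-1)-(k+1).$$

### 8.3. Contradiction for $k=4$

The three families $\mathcal G_1,\mathcal G_2,\mathcal G_3$ satisfy $H_5$ and have densities at least $2^{-4}$, so the product of the densities is at least $2^{-12}$. By Lemma 6 it is at most $R_5^{(0)}8^{-5}\le2^{2}\cdot2^{-15}=2^{-13}$, a contradiction.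

### 8.4. Contradiction for $k\ge5$: a random walk with steps $+1$ and $-(k-2)$

We show that each $\mathcal G_j$ contains a set that never falls far behind in its prefix counts, and add these sets up. Put $m=k-1$ and $N=n-1\ge k$. Let $F$ be a uniformly random subset of $[N]$ and
$$W(x)=x-m|F\cap[x]|,\qquad0\le x\le N.$$
This is a random walk with $W(0)=0$ and independent steps: $+1$ (if $x\notin F$) or $1-m=-(k-2)$ (if $x\in F$), each with probability $\frac12$.

**Step 6: a numerical inequality.** *It makes $a^{-W}$ a supermartingale.* Let $a=2^{-k/(k+1)}$. We claim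
$$1+a^{k-1}<2a.\tag{7}$$
Here $2a=2^{1/(k+1)}$, and $\frac{k(k-1)}{k+1}=(k-2)+\frac2{k+1}$, so (7) says $2^{1/(k+1)}-1>2^{-(k-2)-2/(k+1)}$. The left side exceeds $\frac{\ln2}{k+1}>\frac{0.69}{k+1}$. For $k=5$ this is $0.69/6=0.115$, and the right side is $2^{-10/3}<0.0993$. For $k\ge6$ we have $0.69\cdot2^{k-2}>k+1$: for $k=6$ this is $11.04>7$, and when $k$ increases by $1$ the left side doubles while the right side grows by $1$. So the left side of the claim exceeds $2^{-(k-2)}$, which is larger than the right side.

**Step 7: the walk rarely reaches $k+1$.** *We compare its probability with $2^{-k}$.* By (7),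
$$\mathbb E\,a^{-\text{step}}=\tfrac12\big(a^{-1}+a^{k-2}\big)=\frac{1+a^{k-1}}{2a}<1 ,$$
so $a^{-W(x)}$ is a positive supermartingale. Let $\tau$ be the first time with $W=k+1$, or $N$ if there is none. Since $W$ rises by at most $1$ per step, it reaches a value at least $k+1$ only by passing through $k+1$. As $W(0)=0$ and $N\ge1$, we have $\tau\ge1$, and a supermartingale stopped at a bounded time has expectation at most that at time $1$. Hence
$$\Pr\big(\max_xW(x)\ge k+1\big)\,a^{-(k+1)}\le\mathbb E\,a^{-W(\tau)}\le\mathbb E\,a^{-W(1)}<1,$$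
so $\Pr(\max_xW(x)\ge k+1)<a^{k+1}=2^{-k}\le\mu(\mathcal G_j)$.

**Step 8: adding up.** *We contradict $H_{k+1}$.* By Step 7 each $\mathcal G_j$ contains a set $F_j'$ with $x-m|F_j'\cap[x]|\le k$ for all $0\le x\le N$. Summing over the $m$ families and dividing by $m$,
$$\sum_{j=1}^m|F_j'\cap[x]|\ge x-k\qquad\text{for all }x,$$
whereas $H_{k+1}$ requires some $x$ with $\sum_j|F_j'\cap[x]|\le x-k-1$. This contradiction finishes the proof of Proposition 3. $\square$

Two remarks on how tight this is. First, the threshold $k+1$ is essential: the sets avoiding $[k]$ have density $2^{-k}$ and satisfy $W(k)=k$, so with threshold $k$ the strict comparison in Step 7 would fail. The extra unit comes from the two elements of $\{k,k+1\}$. Second, this estimate does not cover $k=4$. There we would need $1+a^3<2a$ for some $0<a<1$ with $a^5\le2^{-4}$, that is, $a\le2^{-4/5}<0.58$. But $a^3-2a+1=(a-1)(a^2+a-1)$ is negative on $(0,1)$ only for $a>\frac{\sqrt5-1}2>0.61$. This is why $k=4$ uses Lemma 6.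

## 9. Undoing the shifts: proof of Theorem 1

Let $e=e(n,k,1,1)=\beta_k2^n$ and suppose $|\mathcal F_i|\ge e$ for all $i$ (otherwise the bound holds, and there is nothing to prove about equality). Pass to the down-closures $\mathcal F_i^{\downarrow}$, and shift these as in Section 4 to stable families. The stable families contain all singletons, are non-covering together, and have sizes $|\mathcal F_i^{\downarrow}|\ge|\mathcal F_i|\ge e$. By Proposition 3 they all equal $\mathcal E=E_{[k+1]}$. So $|\mathcal F_i^{\downarrow}|=e$, hence $|\mathcal F_i|=e$ and $\mathcal F_i=\mathcal F_i^{\downarrow}$. In particular $\min_i|\mathcal F_i|\le e$, which is the bound.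

For uniqueness we go back through the shifts, one at a time.

**Lemma 7.** *Let $k\ge3$, and let $\mathcal F_1,\dots,\mathcal F_k$ be down-sets on $X$ containing all singletons and non-covering together. If $S_{ij}(\mathcal F_l)=E_Y$ for all $l$, with $|Y|=k+1$ and $i<j$, then there is $Y'$ with $|Y'|=k+1$ and $\mathcal F_l=E_{Y'}$ for all $l$.*

*Proof.* We use the functions $F_T(A)$, $A\subset X\setminus\{i,j\}$, of Section 4, and distinguish the position of $i,j$ relative to $Y$.

**Step 1: the easy positions.** *Only $i\in Y$, $j\notin Y$ will remain.* If $i,j$ are both in $Y$ or both outside $Y$, then $E_Y$ is symmetric in $i$ and $j$. So $F_i\wedge F_j=F_i\vee F_j$ for each $\mathcal F_l$, hence $F_i=F_j$, the shift changed nothing, and $\mathcal F_l=E_Y$. The position $j\in Y$, $i\notin Y$ is impossible: for $y\in Y\setminus\{j\}$ we have $\{y,i\}\in E_Y$ and $\{y,j\}\notin E_Y$, so at $A=\{y\}$ we would have $F_i\wedge F_j=1$ and $F_i\vee F_j=0$.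

**Step 2: what the shift leaves undetermined.** *We encode each $\mathcal F_l$ by a function on $k$ points.* Let $i\in Y$, $j\notin Y$, $Y''=Y\setminus\{i\}$, so $|Y''|=k$, and $Z=X\setminus(Y''\cup\{i,j\})$. Reading off $S_{ij}(\mathcal F_l)=E_Y$, for every $l$:

- $F_\emptyset(A)=1$ iff $|A\cap Y''|\le1$, and $F_{ij}(A)=1$ iff $A\cap Y''=\emptyset$;
- $(F_i\wedge F_j)(A)=1$ iff $A\cap Y''=\emptyset$, and $(F_i\vee F_j)(A)=1$ iff $|A\cap Y''|\le1$.

So $F_i(A)=F_j(A)=1$ if $A\cap Y''=\emptyset$, $F_i(A)=F_j(A)=0$ if $|A\cap Y''|\ge2$, and exactly one of $F_i(A),F_j(A)$ is $1$ if $|A\cap Y''|=1$. For $y\in Y''$ let $\sigma_l(y)\in\{i,j\}$ be the element with $\{y,\sigma_l(y)\}\cup Z\in\mathcal F_l$; it exists and is unique by the last statement with $A=\{y\}\cup Z$. Since $\mathcal F_l$ is a down-set, $\{y,\sigma_l(y)\}\cup B\in\mathcal F_l$ for all $B\subset Z$, and then $\{y\}\cup B$ together with the other element of $\{i,j\}$ is not in $\mathcal F_l$. So $\sigma_l$ determines $\mathcal F_l$.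

**Step 3: $\sigma$ is constant.** *Here the families interact.* Suppose $l\ne l'$, $y\ne y'$, $\sigma_l(y)=i$ and $\sigma_{l'}(y')=j$. Then $\{y,i\}\cup Z\in\mathcal F_l$, $\{y',j\}\cup Z\in\mathcal F_{l'}$, and the $k-2$ singletons of $Y''\setminus\{y,y'\}$, one from each of the $k-2$ remaining families, cover $X$, a contradiction. By the same argument with the roles exchanged, $\sigma_l(y)=\sigma_{l'}(y')$ whenever $l\ne l'$ and $y\ne y'$. Now take any two pairs $(l,y)$ and $(l',y')$. As there are $k\ge3$ choices for the index and for the point, there is $(l'',y'')$ with $l''\notin\{l,l'\}$ and $y''\notin\{y,y'\}$, and $\sigma_l(y)=\sigma_{l''}(y'')=\sigma_{l'}(y')$.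

**Step 4: reading off the families.** If $\sigma\equiv j$, then for $|A\cap Y''|=1$ we have $F_j(A)=1$ and $F_i(A)=0$, so all $\mathcal F_l=E_Y$. If $\sigma\equiv i$, then for $|A\cap Y''|=1$ we have $F_i(A)=1$ and $F_j(A)=0$. Thus $A\in\mathcal F_l$ and $A\cup\{i\}\in\mathcal F_l$ iff $|A\cap Y''|\le1$, while $A\cup\{j\}\in\mathcal F_l$ and $A\cup\{i,j\}\in\mathcal F_l$ iff $A\cap Y''=\emptyset$. That is, all $\mathcal F_l=E_{Y''\cup\{j\}}$. $\square$

**End of the proof of Theorem 1.** The shifts of Section 4 lead from $\mathcal F_1^{\downarrow},\dots,\mathcal F_k^{\downarrow}$ to $k$ copies of $E_{[k+1]}$. By Lemma 2, at every stage the families are down-sets containing all singletons and non-covering together. So Lemma 7 applies to the last shift, then to the one before it, and so on. After the first shift has been undone, we obtain $\mathcal F_i^{\downarrow}=E_Y$ for all $i$ and a single $Y$ with $|Y|=k+1$. Since $\mathcal F_i=\mathcal F_i^{\downarrow}$, we have $\mathcal F_1=\dots=\mathcal F_k=E_Y\in E(n,k,1,1)$. $\blacksquare$
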